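# A constant fraction of the maximin share on every connected graph of goods

## A quarter of the maximin share

**Theorem 1.** Let $G=(V,E)$ be a finite connected graph whose vertices are indivisible goods, and let $n\ge 2$ agents have additive nonnegative utilities on $V$. Then there is an $\frac{n}{4(n-1)}$-mms allocation. In particular a $\frac14$-mms allocation exists. (For $n=1$, give $V$ to the agent.)

Let us unpack this. Agent $i$ has values $u_i(v)\ge 0$ for the vertices $v$, and $u_i(X)=\sum_{v\in X}u_i(v)$ for $X\subseteq V$. A *bundle* is a set $X\subseteq V$ that induces a connected subgraph; the empty set is allowed. An *allocation* is a sequence $(P_1,\dots,P_n)$ of pairwise disjoint bundles, with $P_i$ going to agent $i$; goods may be left over. The *maximin share* of agent $i$ is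
$$\mathrm{mms}_i=\max_{(Q_1,\dots,Q_n)}\ \min_{1\le j\le n}u_i(Q_j),$$
the maximum being over all partitions of $V$ into $n$ bundles, possibly empty. This is what agent $i$ can secure if she cuts the graph into $n$ connected parts and is then handed the worst one. An allocation is *$c$-mms* if $u_i(P_i)\ge c\cdot\mathrm{mms}_i$ for every $i$.

For example, let $G$ be a path $v_1v_2v_3$ with values $1,3,1$ and let $n=2$. The only partitions into two nonempty bundles are $\{v_1\},\{v_2,v_3\}$ and $\{v_1,v_2\},\{v_3\}$, so the maximin share is $1$. Without connectivity, the partition $\{v_1,v_3\},\{v_2\}$ would give $2$. The benchmark already takes the graph into account.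

The paper "Approximating Proportional and Maximin Allocations on D-Claw-Free Graphs" (doi:10.1613/jair.1.17263) asks whether there is an absolute constant $c>0$ such that a $c$-mms allocation exists for each connected graph and any set of agents. Theorem 1 answers yes, with $c=\frac14$. The paper quotes these facts. On trees, $1$-mms allocations exist for any number of agents. If $G$ contains no induced star with $d+1$ edges ($d>1$), then an $\frac{n}{d(n-1)+1}$-mms allocation exists for any $n$ agents. On a cycle with $12$ vertices, for some $6$ agents no $c$-mms allocation exists for any $c>\frac34$. So no constant above $\frac34$ works, and the best absolute constant lies in $[\frac14,\frac34]$; no claim is made that $\frac14$ is optimal. For $d\ge 4$ we have $4(n-1)<d(n-1)+1$, so the fraction in Theorem 1 then exceeds $\frac{n}{d(n-1)+1}$, and it has no hypothesis on stars.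

## Two agents, and goods on a path

For $n=2$ we can cut and choose. Agent 1 takes a partition $(Q_1,Q_2)$ that attains $\mathrm{mms}_1$. Agent 2 takes the part she prefers; it is worth at least $\frac12u_2(V)\ge\mathrm{mms}_2$ to her. Agent 1 takes the other part. This is a $1$-mms allocation.

For a path and any number of agents, a knife moving from the left works. Agents with maximin share $0$ get $\emptyset$, and we scale so that every other agent has $\mathrm{mms}_i=1$. We prove: if each of $k$ agents has $k$ disjoint segments of the path worth at least $1$ to her, we can give each a segment worth at least $1$ to her. Let $P$ be the shortest prefix worth at least $1$ to some agent $i$, and give it to $i$. Let another agent have segments $Q_1,\dots,Q_k$ from left to right. The prefix $P$ without its last vertex is worth less than $1$ to her, so it does not contain $Q_1$. Hence $P$ ends no later than $Q_1$ does, and $Q_2,\dots,Q_k$ are untouched. We continue with $k-1$ agents on the rest of the path.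

The path argument rests on one fact: the piece we remove damages at most one part of each other agent.

## A piece worth nothing whose removal destroys everything

The natural extension to graphs is greedy. Suppose each agent has $n$ disjoint connected sets worth at least $1$ to her, and the target is $c$. Find a connected set $R$, with as few vertices as possible, that is worth at least $c$ to some agent. Give it to her, delete it and continue. Values are under control. If $R$ has at least two vertices, remove a non-cut vertex $v$ of $G[R]$. By minimality $R\setminus\{v\}$ and $\{v\}$ are each worth less than $c$ to everybody, so $R$ is worth less than $2c$ to everybody.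

Connectivity is not under control. Fix $0<c<1$ and an integer $N\ge 4/c$. Let $G$ consist of a path $x_1x_2x_3$, of $N$ pendant leaves at each $x_j$, and of a path $y_1\cdots y_M$ with $M=3\lceil 4/c\rceil$ whose end $y_1$ is joined to $x_1$. There are three agents.

- Agents 2 and 3 value each leaf at $1/N$ and everything else at $0$. Each has three stars worth $1$.
- Agent 1 values each $x_j$ at $c/3$, each $y_i$ at $c/4$ and each leaf at $0$. Cutting the $y$-path into three segments of $\lceil 4/c\rceil$ vertices gives her three sets worth at least $1$.

For agent 1 two vertices are worth at most $2c/3$, and the only three vertices worth $c$ or more are $R=\{x_1,x_2,x_3\}$. For agents 2 and 3 a set worth $c$ contains at least $cN\ge4$ leaves. So the greedy rule picks $R$. Agents 2 and 3 value $R$ at exactly $0$. Yet in $G-R$ every connected set is worth at most $1/N<c$ to them, and they end with nothing.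

This is where greedy removal breaks: small value does not mean little damage, because the few vertices that hold an agent's parts together may be worthless to her. Two changes get past this point. First, we replace "has $n$ disjoint good sets" by a condition that speaks about deleting a few vertices. Second, we do not delete pieces and recurse on what is left. We keep all but one agent served, and reallocate globally so as to improve an extremal configuration.

## Solid utilities

From now on *connected set* means a nonempty $X\subseteq V$ with $G[X]$ connected. Fix $n\ge 2$ and put
$$c=\frac{n}{4(n-1)},\qquad r=3c,\qquad\text{so}\qquad 4c=\frac{n}{n-1},\quad \tfrac14<c\le\tfrac12. \tag{1}$$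
Let $G$ be a finite graph, not necessarily connected.

**Definition (solid).** For $k\ge1$, a utility $u$ is *$k$-solid* if for every $S\subseteq V$ with $|S|\le k-1$
$$\sum\{u(C):\ C\text{ a component of }G-S,\ u(C)\ge c\}\ \ge\ k-|S|. \tag{2}$$

A $k$-solid utility is $(k-1)$-solid, because (2) is then required for fewer sets $S$ and with a smaller right side.

Two examples on a star with centre $h$. If all leaves are worth $a<c$ and the centre is worth $0$, then $u$ is not $2$-solid, however many leaves there are: with $S=\{h\}$ the left side of (2) is $0$. Now let $n=2$, so $c=\frac12$, with four leaves worth $\frac12$ each and a worthless centre. This $u$ is $2$-solid. For $S=\emptyset$ the sum is $2$, for $S=\{h\}$ it is $4\cdot\frac12=2\ge1$, and if $S$ is a leaf it is $\frac32\ge1$. Yet there are no two disjoint connected sets worth $1$: at most one of them contains $h$, and the other is a single leaf. So solidity is weaker than having $k$ good sets.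

**Lemma 2.** If there are $k$ pairwise disjoint connected sets $Z_1,\dots,Z_k$ with $u(Z_j)\ge 1$, then $u$ is $k$-solid.

*Proof.* Let $|S|\le k-1$. At least $k-|S|$ of the $Z_j$ avoid $S$. Each of these lies in a component of $G-S$, which has value at least $1\ge c$. The $Z_j$ are disjoint, so the values of these components add up to at least $k-|S|$. $\square$

**Theorem 3.** Let $1\le k\le n$, and let $N$ be a set of $k$ agents whose utilities on $G$ are all $k$-solid. Then there are pairwise disjoint connected sets $P_i$ ($i\in N$) with $u_i(P_i)\ge c$.

*Theorem 3 implies Theorem 1.* Let $N'$ be the set of agents with $\mathrm{mms}_i>0$, and let $k=|N'|\le n$. If $k=0$, use empty bundles. Otherwise scale so that $\mathrm{mms}_i=1$ for $i\in N'$. Each $i\in N'$ has $n\ge k$ disjoint bundles worth at least $1$; they are nonempty, hence connected sets, and by Lemma 2 $u_i$ is $k$-solid. Apply Theorem 3 to $N'$ and give $\emptyset$ to the other agents. $\square$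

The rest of the argument proves Theorem 3 by induction on $k$, with $n$, $c$ and $G$ fixed. For $k=1$, condition (2) with $S=\emptyset$ gives a component of value at least $c$. So let $2\le k\le n$, and suppose for contradiction that no family as in Theorem 3 exists for $N$. Producing such a family will be called *success*; it is a contradiction.

## States, rich agents and hubs

**Step 1: an extremal configuration.** We set up the object to be improved, in which all agents but one are served.

**Definition (state).** A *state* consists of an agent $t\in N$, a set $K\subseteq N\setminus\{t\}$, and pairwise disjoint connected sets $X_q$ ($q\in N\setminus\{t\}$) and $P_k$ ($k\in K$), such that $u_q(X_q)\ge c$ for all $q\ne t$ and $u_k(P_k)\ge c$ for all $k\in K$. An agent $q\in N\setminus(\{t\}\cup K)$ is *rich* if $u_q(X_q)\ge r$.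

So $t$ is unserved, and the agents in $K$ hold two good sets each. (As an index, $k$ denotes an agent of $K$; as a number, $k=|N|$.) States exist. For any $t$, the $k-1$ agents of $N\setminus\{t\}$ have $(k-1)$-solid utilities, so by induction Theorem 3 provides sets $X_q$, and we take $K=\emptyset$.

Choose a state that maximizes $|K|$ and, subject to that, the number of rich agents. Let $A$ be the set of rich agents, $p=|A|$, $B=N\setminus(\{t\}\cup K\cup A)$ and $U=A\cup\{t\}$. Then
$$k=1+p+|B|+|K|. \tag{3}$$
Every later step ends in success, or in a state with larger $K$, or in a state with the same $K$ and more rich agents.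

**Step 2: a rich agent's set has a centre.** We use the maximality of $|K|$ to show that a rich agent's set is held together by one vertex, in the following sense.

**Lemma 4.** For $q\in A$ let $T_q$ be a spanning tree of $G[X_q]$. There is $h_q\in X_q$ such that every component of $T_q-h_q$ has $u_q$-value less than $c$.

*Proof.* Otherwise, for each $h\in X_q$ choose a component of $T_q-h$ of $u_q$-value at least $c$, and let $e(h)$ be the edge of $T_q$ from $h$ to it. The tree has more vertices than edges, so $e(h)=e(h')$ for some $h\ne h'$. This edge contains $h$ and $h'$, so it is $hh'$. The component chosen at $h$ is the side of the edge $hh'$ that contains $h'$, and the one chosen at $h'$ is the other side. So both sides have $u_q$-value at least $c$. Replace $X_q$ by one side and let $P_q$ be the other. This is a state with $K\cup\{q\}$ in place of $K$, a contradiction. $\square$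

Fix such trees $T_q$ and vertices $h_q$, the *hubs*. The components of $T_q-h_q$ are called *branches*.

**Definition (cores, clusters, nodes).** The *cores* are the hubs $\{h_q\}$ ($q\in A$) and the *closed cores*, which are the members of $\mathcal F=\{X_q:q\in B\}\cup\{X_k,P_k:k\in K\}$. They are disjoint connected sets; $W$ is their union. A *cluster* is the vertex set of a component of $G-W$. A *node* is a branch of some $T_q-h_q$ ($q\in A$), or a single vertex lying in no $X_q$ and no $P_k$.

Nodes are connected sets that partition $V\setminus W$, so each lies in one cluster, and each cluster is a union of nodes. If $R$ is a union of nodes and $q\in A$, then $X_q\setminus R$ is connected, since it consists of $h_q$ and whole branches.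

Here is a small example of these definitions, not an extremal state. Let $n=2$, so $c=\frac12$ and $r=\frac32$, with agents $1$ and $t$. The graph has a vertex $h$ adjacent to $a,b,d,e$, and a vertex $y$ adjacent to $a$ and $b$. Agent 1 values $a,b,d,e$ at $\frac25$ each, and $h,y$ at $0$. Take $X_1=\{h,a,b,d,e\}$, worth $\frac85\ge r$. Its hub is $h$, and its branches are four single vertices worth $\frac25<c$. Here $W=\{h\}$, the nodes are $\{a\},\{b\},\{d\},\{e\},\{y\}$, and the clusters are $\{a,b,y\},\{d\},\{e\}$. The cluster $R=\{a,b,y\}$ is worth $\frac45\ge c$ to agent 1, and so is $X_1\setminus R=\{h,d,e\}$. Setting $P_1=R$ and replacing $X_1$ by $X_1\setminus R$ puts agent 1 into $K$. That is why the state was not extremal, and it is what the next lemma exploits.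

**Step 3: clusters are cheap for every agent in $U$.** This is the greedy argument from above, made harmless: the removed set avoids every hub, so nothing falls apart.

**Lemma 5.** $u_a(Q)<c$ for every cluster $Q$ and every $a\in U$.

*Proof.* Suppose not. Then there are connected sets $R$, contained in a cluster and unions of nodes, with $u_a(R)\ge c$ for some $a\in U$. Among all such $R$ (for all $a\in U$) choose one with the fewest nodes.

We first show $u_q(R\cap X_q)<2c$ for every $q\in A$. If $R$ is one node, it is either a branch of $T_q-h_q$, of $u_q$-value less than $c$, or disjoint from $X_q$. If $R$ has at least two nodes, form the graph whose vertices are the nodes of $R$, two being adjacent when an edge of $G$ joins them. It is connected, so it has a non-cut vertex $\nu$. Since nodes are connected sets, $R\setminus\nu$ is connected. Both $R\setminus\nu$ and $\nu$ have fewer nodes than $R$, so by minimality each has $u_q$-value less than $c$, and $u_q(R)<2c$.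

Hence $u_q(X_q\setminus R)>r-2c=c$ for all $q\in A$. Take $a\in U$ with $u_a(R)\ge c$. Note that $R$ is disjoint from all closed cores.

If $a=t$, give $R$ to $t$, give $X_q\setminus R$ to each $q\in A$ and give $X_q$ to each $q\in B\cup K$. This is success.

If $a\in A$, replace $X_q$ by $X_q\setminus R$ for all $q\in A$ and put $P_a=R$. This is a state with $K\cup\{a\}$ in place of $K$, a contradiction. $\square$

## Sharing one cluster among the cores around it

We want to reallocate in the following form: each core $j$ grows to a connected set $Y_j$ by taking parts of adjacent clusters. This section divides a single cluster among any given set of adjacent cores, in such a way that the parts grow when competitors leave.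

For a cluster $Q$ let $N(Q)$ be the set of cores adjacent to $Q$. For $j\in N(Q)$ let $\Gamma_j\ne\emptyset$ be the set of vertices of $Q$ adjacent to core $j$. If $j$ is a hub, let $\beta_j(Q)$ be the union of the branches of $T_j-h_j$ contained in $Q$; if $j$ is closed, let $\beta_j(Q)=\emptyset$. Each branch lies in exactly one cluster and is adjacent to its hub, so $\beta_j(Q)\neq\emptyset$ implies $j\in N(Q)$.

**Lemma 6.** For each cluster $Q$ and each nonempty $M\subseteq N(Q)$ there is a partition $Q=\bigsqcup_{j\in M}Q^j_M$ (parts may be empty) such that

1. (core $j$) $\cup\ Q^j_M$ is connected;
2. $\beta_j(Q)\subseteq Q^j_M$;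
3. if $j\in M'\subseteq M$, then $Q^j_M\subseteq Q^j_{M'}$.

*Proof.* **Step 4: the rule.** We let each vertex go to the core that is nearest in a suitable sense. Use distances in $G[Q]$, with $\operatorname{dist}(v,\emptyset)=\infty$, and put
$$d_j(v)=\min\{\operatorname{dist}(v,\beta_j(Q)),\ 1+\operatorname{dist}(v,\Gamma_j)\}.$$
This is finite, since $Q$ is connected and $\Gamma_j\ne\emptyset$, and it changes by at most $1$ along an edge of $G[Q]$. Fix a linear order of all cores. Put $v$ into $Q^j_M$ if the pair $(d_j(v),j)$ is lexicographically least among all $j\in M$. For example, let $Q$ be a path $v_1\cdots v_5$ with $\Gamma_j=\{v_1\}$, $\Gamma_l=\{v_5\}$ and no branches. Then $d_j(v_i)=i$ and $d_l(v_i)=6-i$. The tie at $v_3$ goes to the core that comes first in the order.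

**Step 5: the three properties.** Property 3 holds because a core that beats all rivals in $M$ beats all rivals in $M'$. For property 2, $d_j(v)=0$ exactly when $v\in\beta_j(Q)$, and these sets are disjoint for different $j$. So on $\beta_j(Q)$ core $j$ has $d_j=0$ and every other core has a value of at least $1$.

For property 1, core $j$ is connected, and we show by induction on $d_j(v)$ that every $v\in Q^j_M$ can be joined to core $j$ inside (core $j$) $\cup\ Q^j_M$. If $d_j(v)=0$, then $v$ lies in a branch; by property 2 the branch is contained in $Q^j_M$, it is connected, and it is adjacent to $h_j$. If $d_j(v)\ge1$ and $v\in\Gamma_j$, then $v$ is adjacent to core $j$. Otherwise $v\notin\beta_j(Q)\cup\Gamma_j$. The next vertex $w$ on a shortest path in $G[Q]$ from $v$ to the set that realizes the minimum satisfies $d_j(w)\le d_j(v)-1$, hence $d_j(w)=d_j(v)-1$. For $l\in M\setminus\{j\}$,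
$$(d_j(w),j)=(d_j(v)-1,j)<(d_l(v)-1,l)\le(d_l(w),l),$$
where the first inequality holds because $v\in Q^j_M$. So $w\in Q^j_M$, and by induction $w$, hence $v$, can be joined to core $j$. $\square$

## Claims and the grid

**Step 6: a family of reallocations.** We let each hub have an adjustable strength of competition, turned down in unit steps so that each step affects one cluster.

Write $A=\{1,\dots,p\}$, with hub $h_i$ for agent $i$, and let $L=p+1$. List the clusters as $Q_1,\dots,Q_z$. If there are none, add one empty dummy cluster with $N(\emptyset)=\emptyset$, so that $z\ge1$. Put $m=1+Lz$ and consider grid points $\sigma\in\{0,1,\dots,m\}^p$. At $\sigma$ each core has an integer *claim* on each cluster: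

- a closed core has claim $L$ on every cluster;
- hub $i$ has claim $L$ on every cluster if $\sigma_i\in\{0,1\}$;
- if $\sigma_i=1+\alpha z+\beta$ with $0\le\beta<z$, hub $i$ has claim $L-\alpha-1$ on $Q_1,\dots,Q_\beta$ and $L-\alpha$ on the others.

The two rules agree at $\sigma_i=1$. The step $\sigma_i:0\to1$ changes nothing, and each later unit step lowers the claim of hub $i$ on exactly one cluster, by $1$. The claims of a hub at $\sigma$ take at most two values, and if two, consecutive ones. At $\sigma_i=m$ all claims of hub $i$ are $0$. For $p=1$ and $z=3$ we have $L=2$ and $m=7$, and the claims of the hub on $(Q_1,Q_2,Q_3)$ for $\sigma=0,\dots,7$ are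
$$(2,2,2),\ (2,2,2),\ (1,2,2),\ (1,1,2),\ (1,1,1),\ (0,1,1),\ (0,0,1),\ (0,0,0).$$

Let $M_Q(\sigma)$ be the set of cores in $N(Q)$ whose claim on $Q$ is largest among the cores in $N(Q)$, and let
$$Y_j(\sigma)=(\text{core }j)\ \cup\bigcup_{Q:\ j\in M_Q(\sigma)}Q^j_{M_Q(\sigma)}. \tag{4}$$
By Lemma 6 these are pairwise disjoint connected sets containing their cores. (A cluster with $N(Q)=\emptyset$ is given to nobody.)

**Lemma 7.** Let $\sigma$ and $\sigma+e_i$ be grid points.

1. If $j$ is any core other than hub $i$, then $Y_j(\sigma)\subseteq Y_j(\sigma+e_i)$.
2. $Y_i(\sigma)\setminus Y_i(\sigma+e_i)$ is contained in a single cluster.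
3. If $\sigma_i\in\{0,1\}$, then $X_i\subseteq Y_i(\sigma)$.

*Proof.* For 1 and 2, the step $0\to1$ changes nothing. Otherwise the claim of hub $i$ drops by $1$ on one cluster $Q$, and nothing else changes. If $i\notin M_Q(\sigma)$, then $M_Q$ does not change. If $i\in M_Q(\sigma)\ne\{i\}$, then $i$ leaves $M_Q$, and the parts of the remaining members grow by Lemma 6(3). If $M_Q(\sigma)=\{i\}$, every other core in $N(Q)$ had a claim lower by at least $1$, because claims are integers. So $i$ stays in $M_Q$, and other cores, which had nothing of $Q$, can only gain. In every case hub $i$ loses vertices of $Q$ only.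

For 3, hub $i$ has the largest possible claim $L$ everywhere, so $i\in M_Q(\sigma)$ whenever $i\in N(Q)$. Each branch of $T_i-h_i$ lies in such a cluster $Q$, hence in $\beta_i(Q)\subseteq Q^i_{M_Q(\sigma)}$ by Lemma 6(2). $\square$

## Labels by averaging over a separated set of hubs

**Step 7: every agent in $U$ points to a valuable bundle.** At each grid point, each $s\in U$ will name a hub whose bundle she likes, or the symbol $*$ if she likes the bundle of a closed core. This is where solidity is used, and the set $S$ is a set of hubs.

**Lemma 8.** For every grid point $\sigma$ and every $s\in U$ there is a label $\ell_s(\sigma)\in A\cup\{*\}$ with these properties.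

1. If $s=i\in A$ and $\sigma_i=0$, then $\ell_s(\sigma)=i$ (the *home label*).
2. If $\ell_s(\sigma)=i\in A$ is not a home label, then $u_s(Y_i(\sigma))\ge4c$ and $\sigma_i\ne m$.
3. If $\ell_s(\sigma)=*$, there is $F\in\mathcal F$ such that either $F=X_q$ with $q\in B$ and $u_s(Y_F(\sigma))\ge4c$, or $F\in\{X_k,P_k\}$ with $k\in K$ and $u_s(Y_F(\sigma))\ge2c$.

*Proof.* If $s=i\in A$ and $\sigma_i=0$, set $\ell_s(\sigma)=i$. In all other cases we argue as follows.

*A gap in the claims.* We look for $g\in\{1,\dots,L\}$ such that no hub has both a claim less than $g$ and a claim at least $g$. A hub whose claims take the values $a-1$ and $a$ excludes only $g=a$, and a hub with a single value excludes nothing. So at most $p$ values are excluded, and $L=p+1$, so such a $g$ exists. Let $D\subseteq A$ be the set of hubs all of whose claims are less than $g$. Call the hubs in $A\setminus D$ and the closed cores *top cores*; all their claims are at least $g$. If $\sigma_i=m$, then all claims of hub $i$ are $0<g$, so $i\in D$. (In the table above, at $\sigma=3$ the value $g=2$ is excluded and $g=1$ makes the hub a top core; at $\sigma=5$ we must take $g=2$ and get $D=\{1\}$.)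

*Good components lie in top bundles.* Let $C$ be a component of $G-\{h_i:i\in D\}$ with $u_s(C)\ge c$. We claim that $C$ is contained in the union of the $Y_j(\sigma)$ over the top cores $j$. By Lemma 5, $C$ is not contained in a cluster. A vertex of $C\cap W$ lies in a core that is not a hub of $D$, hence in a top core. Now let $v\in C$ lie in a cluster $Q$. Since $Q$ is connected and avoids $W$, we have $Q\subseteq C$, and $Q\ne C$. As $C$ is connected, some edge joins $Q$ to a vertex of $C\setminus Q$. No edge joins two different clusters, so this vertex lies in $W\setminus\{h_i:i\in D\}$, that is, in a top core. So $N(Q)$ contains a top core, whose claim on $Q$ is at least $g$. Therefore $M_Q(\sigma)$ consists of cores with claim at least $g$ on $Q$, which are top cores, and $v$ lies in the bundle of one of them.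

*Averaging.* Put $\mu=k-|D|$. By (3), $|D|\le p\le k-1$, so $\mu\ge1$ and solidity applies with $S=\{h_i:i\in D\}$. By (2) the components $C$ above have total $u_s$-value at least $\mu$, so the top bundles have total $u_s$-value at least $\mu$. Group the top cores into *units*: each hub in $A\setminus D$ is a unit, each $X_q$ with $q\in B$ is a unit, and each pair $\{X_k,P_k\}$ with $k\in K$ is a unit. The number of units is
$$p-|D|+|B|+|K|=k-1-|D|=\mu-1.$$
The total is at least $\mu>0$, so there is at least one unit, and $\mu\ge2$. Since $\mu\le k\le n$, some unit has bundles of total $u_s$-value at least
$$\frac{\mu}{\mu-1}\ \ge\ \frac{n}{n-1}=4c.$$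
If it is a hub $i$, put $\ell_s(\sigma)=i$. Then $i\notin D$, so $\sigma_i\ne m$. Otherwise put $\ell_s(\sigma)=*$, and let $F$ be the set $X_q$, or a member of the pair $\{X_k,P_k\}$ whose bundle is worth at least half of $4c$. $\square$

Choose such labels, and such an $F$ for each label $*$, once and for all. Lemma 8 gives the boundary behaviour:

- (a) if $\sigma_i=m$, no agent has label $i$ at $\sigma$ (a home label $i$ needs $\sigma_i=0\neq m$);
- (b) if $\sigma_i=0$, agent $i$ has label $i$ at $\sigma$.

## No hub and one hub

Before the general argument, look at small $p$. If $p=0$, then $U=\{t\}$, there is one grid point, and $t$ has label $*$. She takes $Y_F$. If $F\in\{X_k,P_k\}$, agent $k$ keeps her other set and everyone is served. If $F=X_q$ with $q\in B$, then $q$ becomes the unserved agent and $t$ holds at least $4c\ge r$. There is now a rich agent where there was none, a contradiction.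

If $p=1$, then $U=\{1,t\}$. By (b) some agent has label $1$ at $\sigma=0$, and by (a) none has at $\sigma=m$. Let $w$ be the least $\sigma$ at which nobody has label $1$, and let $v=w-1$. Some $s\in U$ has label $1$ at $v$, and the other agent $s^*$ has label $*$ at $w$. Allocate at $w$. If the label of $s$ is a home label, then $s=1$, $v=0$ and $w=1$, and $Y_1(w)\supseteq X_1$ is worth at least $r$ to her. Otherwise $Y_1(v)$ is worth at least $4c$ to $s$, and passing to $w$ costs her part of a single cluster, worth less than $c$ by Lemma 5, so she has more than $3c=r$. This is why $r=3c$. Agent $s^*$ gets $Y_F(w)$, and one concludes as for $p=0$, now with two rich agents instead of one in the case $F=X_q$.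

For $p\ge2$ the $p+1$ agents of $U$ must receive all $p$ hub labels and one $*$, each label once, at grid points that differ by at most one in each coordinate. The intermediate value argument becomes a fixed-point theorem, and a matching theorem picks the agents.

## Balanced labels from Poincaré–Miranda and Birkhoff

We recall two classical theorems.

**Theorem (Poincaré–Miranda).** Let $f:[0,m]^p\to\mathbb R^p$ be continuous with $f_i\ge0$ on the face $x_i=0$ and $f_i\le0$ on the face $x_i=m$, for each $i$. Then $f(x)=0$ for some $x$.

**Theorem (Birkhoff–von Neumann).** A square nonnegative matrix with all row and column sums $1$ is a convex combination of permutation matrices. In particular there is a permutation along which all its entries are positive.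

**Step 8: from the grid to the cube.** We extend functions on the grid continuously to $[0,m]^p$, so that each point uses only grid points close to each other. For $x\in[0,m]^p$ and $\theta\in[0,1)$ let $\lfloor x+\theta\mathbf 1\rfloor$ be the grid point with coordinates $\lfloor x_i+\theta\rfloor$. Let $\lambda_v(x)$ be the length of the set of $\theta\in[0,1)$ with $\lfloor x+\theta\mathbf 1\rfloor=v$. (These are the barycentric coordinates of the Freudenthal, or Kuhn, triangulation of the cube; we do not need this.)

- $\lambda_v(x)\ge0$ and $\sum_v\lambda_v(x)=1$.
- $\lambda_v$ is continuous. The set in question is the set of $\theta\in[0,1)$ with $v_i-x_i\le\theta<v_i-x_i+1$ for all $i$. It is empty or an interval, of length $\max\{0,\ \min(1,\min_i(v_i-x_i+1))-\max(0,\max_i(v_i-x_i))\}$.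
- The $v$ with $\lambda_v(x)>0$ form a chain in the coordinatewise order, since $\lfloor x+\theta\mathbf 1\rfloor$ increases with $\theta$. Any two of them differ by a vector in $\{0,1\}^p$ (larger minus smaller), since all coordinates lie between $\lfloor x_i\rfloor$ and $\lfloor x_i\rfloor+1$.
- If $x_i=0$ (respectively $x_i=m$), then every $v$ with $\lambda_v(x)>0$ has $v_i=0$ (respectively $v_i=m$), because $\theta<1$.

**Step 9: a point where each hub label has total weight one.** For a grid point $v$ let $D_i(v)$ be the number of $s\in U$ with $\ell_s(v)=i$. Define $f_i(x)=\sum_v\lambda_v(x)\,(D_i(v)-1)$ for $i\in A$. This is continuous. On $x_i=0$ only grid points with $v_i=0$ occur, where $D_i\ge1$ by (b), so $f_i\ge0$. On $x_i=m$ only grid points with $v_i=m$ occur, where $D_i=0$ by (a), so $f_i\le0$. By the Poincaré–Miranda theorem $f(x)=0$ for some $x$. (If $p=0$, take the single point.) Write $\lambda_v=\lambda_v(x)$ for this $x$.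

**Step 10: one label for each agent.** Consider the matrix
$$m_{s,\ell}=\sum_{v:\ \ell_s(v)=\ell}\lambda_v\qquad(s\in U,\ \ell\in A\cup\{*\}).$$
Each row sum is $\sum_v\lambda_v=1$. For $i\in A$ the column sum is $\sum_v\lambda_vD_i(v)=f_i(x)+1=1$. The matrix is $(p+1)\times(p+1)$ with total sum $p+1$, so the column of $*$ also has sum $1$. By the Birkhoff–von Neumann theorem there is a bijection $\varphi:U\to A\cup\{*\}$ with $m_{s,\varphi(s)}>0$ for all $s$. So for each $s\in U$ there is a grid point $v_s$ with $\lambda_{v_s}>0$ and $\ell_s(v_s)=\varphi(s)$.

## The exchange

**Step 11: values at a common grid point.** The labels come from different grid points $v_s$; we now compare all of them with one. Let $w$ be the largest element of the chain of all $v$ with $\lambda_v>0$. Then $w-v_s\in\{0,1\}^p$ for all $s\in U$.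

If $\varphi(s)=i$ is a home label at $v_s$, then $s=i$ and $(v_s)_i=0$, so $w_i\le1$. By Lemma 7(3), $X_i\subseteq Y_i(w)$, and $u_s(Y_i(w))\ge r$ because agent $i$ is rich.

If $\varphi(s)=i\in A$ is not a home label, then $u_s(Y_i(v_s))\ge4c$. Move from $v_s$ to $w$ by unit steps, first in the coordinates other than $i$, where $Y_i$ does not shrink by Lemma 7(1), and then possibly once in coordinate $i$. By Lemma 7(2) and Lemma 5 this last step loses less than $c$. So $u_s(Y_i(w))>3c=r$.

Exactly one $s^*\in U$ has $\varphi(s^*)=*$. Let $F$ be the closed core attached to this label at $v_{s^*}$. Since $F$ is not a hub, Lemma 7(1) gives $Y_F(w)\supseteq Y_F(v_{s^*})$, so the lower bound $4c$ (if $F=X_q$, $q\in B$) or $2c$ (if $F\in\{X_k,P_k\}$, $k\in K$) still holds at $w$.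

**Step 12: success or a better state.** Assign $Y_{\varphi(s)}(w)$ to each $s\in U\setminus\{s^*\}$, and $Y_F(w)$ to $s^*$. These are disjoint connected sets. Every closed core $F'\ne F$ is disjoint from them, because $F'\subseteq Y_{F'}(w)$.

*Case $F\in\{X_k,P_k\}$ with $k\in K$.* Give agent $k$ the other one of her two sets, and give every other $q\in B\cup K$ her set $X_q$. Every agent gets value at least $c$. This is success, a contradiction.

*Case $F=X_q$ with $q\in B$.* Form a new state: $q$ is the unserved agent, $K$ is the same, the agents of $U$ hold their assigned sets, and the agents of $(B\setminus\{q\})\cup K$ keep their sets. All $p+1$ agents of $U$ have value at least $r$, those other than $s^*$ by Step 11 and $s^*$ because $4c\ge r$. None of them is in $K$, so they are all rich. The new state has the same $|K|$ and at least $p+1$ rich agents, which contradicts the choice of the state.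

Both cases are contradictory. This proves Theorem 3, and with it Theorem 1. $\blacksquare$

The constants fit together as follows. Averaging yields $\frac{n}{n-1}$, which we called $4c$. The passage to the common grid point $w$ costs up to $c$ and leaves $r=3c$. Lemma 5 removes less than $2c$ from a rich set and must leave $c$.

## A Hall-type condition for packing connected sets

Theorem 3 uses only solidity, and this gives a form of the result with a converse.

**Theorem 9.** Let $G$ be any finite graph, possibly disconnected, let $n\ge2$ and $c=\frac{n}{4(n-1)}$. For a utility $u$ and $\alpha>0$ consider the condition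
$$(\mathrm H_\alpha)\qquad \sum\{u(C):C\text{ a component of }G-S,\ u(C)\ge c\alpha\}\ \ge\ \alpha(n-|S|)\quad\text{for all }S\subseteq V,\ |S|\le n-1.$$

1. If each of $n$ agents satisfies $(\mathrm H_{\alpha_i})$ for $u_i$, then there are disjoint connected sets $P_i$ with $u_i(P_i)\ge c\,\alpha_i$ for all $i$.
2. If there are $n$ disjoint connected sets of $u$-value at least $\alpha$, then $(\mathrm H_\alpha)$ holds. Conversely, $(\mathrm H_\alpha)$ implies that there are $n$ disjoint connected sets of $u$-value at least $c\alpha$.

*Proof.* Dividing by $\alpha$ shows that $(\mathrm H_\alpha)$ for $u$ says precisely that $u/\alpha$ is $n$-solid. So 1 is Theorem 3 with $k=n$ applied to the utilities $u_i/\alpha_i$. The first half of 2 is Lemma 2 with $k=n$ applied to $u/\alpha$. The second half of 2 is part 1 applied to $n$ agents with the same utility $u$ and $\alpha_i=\alpha$. $\square$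

Part 2 is a min–max relation, with gap at most $4(n-1)/n<4$, for packing connected sets of prescribed weight. Part 1 guarantees the fraction $c$ of the dual bound $\alpha_i$, which may be larger than $\mathrm{mms}_i$. The four-leaf star in the section on solid utilities shows this: there $n=2$ and $(\mathrm H_1)$ holds, while any partition into two bundles has a part that does not contain $h$, hence is worth at most $\frac12$, so the maximin share is $\frac12$.

The proof of Theorem 3 used neither that $G$ is connected nor that the agents' good sets cover $V$. If $G$ is connected, the bundles can be enlarged to a partition of $V$ by repeatedly attaching an unassigned vertex to an adjacent bundle; if all maximin shares are $0$, simply give $V$ to one agent.
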